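# Crack-tips in Mumford–Shah minimizers

## 1. A crack that crosses the whole rectangle

A film occupies a bounded connected open set $\Omega\subset\mathbb R^2$ with Lipschitz boundary, and $g\in L^\infty(\Omega)$ is a given image. The Mumford–Shah functional is
$$J(u,\Gamma)=\int_{\Omega\setminus\Gamma}|\nabla u|^2\,dx+\int_\Omega|u-g|^2\,dx+\mathcal H^1(\Gamma). \tag{1}$$
A pair $(u,\Gamma)$ is **admissible** if $\Gamma\subset\Omega$ is relatively closed and $u\in H^1_{\rm loc}(\Omega\setminus\Gamma)$; here $\mathcal H^1$ is one-dimensional Hausdorff measure (length). A **minimizing pair** is an admissible pair at which $J$ attains its infimum. The function $u$ smooths $g$, except that it may jump across the crack $\Gamma$, and cracks cost their length.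

When is a prescribed crack optimal? Here is a case that can be done at once. Let
$$\Omega=(0,\ell)\times(-1,1),\qquad g(x)=2\,\mathrm{sgn}(x_2),\qquad \Gamma=(0,\ell)\times\{0\}.$$

**Proposition 1.** $(g,\Gamma)$ is a minimizing pair, and $J(g,\Gamma)=\ell$.

*Proof.* Clearly $J(g,\Gamma)=\ell$. Let $(v,K)$ be admissible with $J(v,K)<\infty$. We cut the rectangle into vertical segments and show that each costs at least $1$.

Let $E\subset(0,\ell)$ be the projection of $K$ on the first axis. It is Borel, since $K$ is a countable union of compact sets. Projections do not increase length, so $\mathcal H^1(K)\ge|E|$.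

For a.e. $s\notin E$ the function $y\mapsto v(s,y)$ is, for a suitable representative of $v$, locally absolutely continuous on $(-1,1)$ with derivative $\partial_2v$, because the segment lies in $\Omega\setminus K$. Put $\phi(y)=v(s,y)-g(s,y)$. Since $v(s,\cdot)$ is continuous and $g$ jumps by $4$ at $y=0$, one of the limits $\phi(0^\pm)$ has modulus at least $2$. Say it is $\phi(0^+)$. If $|\phi|\ge1$ on $(0,1)$, then $\int_0^1\phi^2\ge1$. Otherwise $\phi^2$ passes from a value $\ge4$ to a value $<1$ and
$$\int_0^1(\phi'^2+\phi^2)\,dy\ \ge\ \int_0^1|(\phi^2)'|\,dy\ \ge\ 3 .$$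
As $\partial_2v=\phi'$ off $y=0$, the slice contributes at least $1$ to $\int|\nabla v|^2+|v-g|^2$. Hence $J(v,K)\ge|E|+(\ell-|E|)=\ell$. $\square$

The argument used three features. All slices see the same large jump. The gradient of the candidate vanishes, so there is no cross term $2\nabla u\cdot\nabla\phi$. And one point of $K$ on a slice already pays for that slice, wherever the point is. Now let the crack stop in the middle of the film. What changes?

## 2. Reduced pairs, blow-up limits, and two theorems about cracks that stop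

**Definition (reduced).** A pair $(u,\Gamma)$ is reduced if there is no relatively closed $\Gamma'\subsetneq\Gamma$ such that $u$ extends to a function in $H^1_{\rm loc}(\Omega\setminus\Gamma')$.

For example, $(g,\Gamma)$ of Proposition 1 is reduced: if a relatively closed $\Gamma'\subset\Gamma$ omits a point of $\Gamma$, it omits $\Gamma\cap B$ for some disc $B$ about that point, and $g$ jumps by $4$ across $\Gamma\cap B$, so $g\notin H^1(B)$. The pair $(g,\Gamma\cup\{(\ell/2,1/2)\})$ is not reduced, since the extra point can be removed.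

**Definition (blow-up limit).** For $x\in\Gamma$, $r>0$ put $\Gamma_{x,r}=(\Gamma-x)/r$. A closed set $\Gamma'\subset\mathbb R^2$ is a blow-up limit of $\Gamma$ at $x$ if for some sequence $r_k\to0$ we have $\Gamma_{x,r_k}\to\Gamma'$ in the Hausdorff distance on every compact subset of $\mathbb R^2$.

For example, let $\Gamma=(-2,0]\times\{0\}$ in the disc of radius $2$. At $x=(-1,0)$ we get $\Gamma_{x,r}=(-1/r,1/r]\times\{0\}$, and the limit is a line. At $x=0$ we get $\Gamma_{0,r}=(-2/r,0]\times\{0\}$, and the limit is the half-line $(-\infty,0]\times\{0\}$.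

The source of our problem, "Some Problems in the Mathematics of Fracture: Paths From Front Kinetics and a Level Set Method", quotes a characterization of the blow-up limits of reduced minimizing sets, under the hypotheses of the result cited there, e.g. when $\Gamma$ has finitely many connected components. The limit is of one of three types: (i) a straight line, at a regular point; (ii) a closed half-line with endpoint at the origin, a *crack-tip*; (iii) three rays from the origin at angles of $120^\circ$. It is also known that solutions with crack-tips exist for certain Dirichlet problems. The text then says: "It is not known whether the type ii) 'crack-tips' occur in Mumford-Shah minimizers."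

The question is therefore whether there are a bounded connected Lipschitz domain $\Omega$, a datum $g\in L^\infty(\Omega)$, a reduced minimizing pair $(u,\Gamma)$ of $J$, and a point $x\in\Gamma$ at which some blow-up limit is a closed half-line with endpoint at the origin. The answer is yes.

We write $B_r=B_r(0)$, use polar coordinates with $\theta\in(-\pi,\pi]$, and set
$$u_0=\sqrt{\tfrac{2r}\pi}\,\sin\tfrac\theta2,\qquad \Gamma_\infty=(-\infty,0]\times\{0\}. \tag{2}$$
Let $f:(0,2]\to\mathbb R$ be
$$f(r)=\sqrt{\tfrac{2r}\pi}\ \ (r\le1),\qquad f(r)=\sqrt{\tfrac2\pi}+\tfrac1{\sqrt{2\pi}}\Big(t-\tfrac{t^2}4-\tfrac{t^3}6\Big),\quad t=r-1\in[0,1]. \tag{3}$$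

**Theorem 1.** Let $\lambda\ge400$, $\Omega=B_{2\lambda}$, $\Gamma=(-2\lambda,0]\times\{0\}$, $u(x)=\lambda^{1/2}f(|x|/\lambda)\sin(\theta/2)$, and $g=u-\Delta u$ on $\Omega\setminus\Gamma$ (so $g\in L^\infty$, and $g=u=u_0$ on $B_\lambda$). For every admissible pair $(v,K)$
$$J(v,K)\ \ge\ J(u,\Gamma)+\tfrac14\int_\Omega|v-u|^2dx .$$
Hence $(u,\Gamma)$ is a minimizing pair. It is reduced, and it is the only reduced minimizing pair. At $x=0\in\Gamma$ the blow-up limit is the closed half-line $\Gamma_\infty$.

**Theorem 2.** Let $\Omega$ be bounded and open (e.g. a Lipschitz domain), and let $\Gamma_*\subset\Omega$ be a finite disjoint union of compact simple $C^3$ arcs, each straight near its two end-points. There is $\lambda_0$ such that for every $\lambda\ge\lambda_0$ there are $g\in L^\infty(\lambda\Omega)$ and $u$ such that $(u,\lambda\Gamma_*)$ is the unique reduced minimizing pair of $J$ on $\lambda\Omega$. At every end-point of $\lambda\Gamma_*$ the blow-up limit is a closed half-line with endpoint at the origin.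

Theorem 1 answers the question; Theorem 2 is not needed for it.

## 3. The function $\sqrt{2r/\pi}\,\sin(\theta/2)$ and the theorem of Bonnet and David

The function $u_0$ is harmonic off $\Gamma_\infty$. Its derivatives are $\partial_ru_0=\frac1{\sqrt{2\pi r}}\sin\frac\theta2$ and $r^{-1}\partial_\theta u_0=\frac1{\sqrt{2\pi r}}\cos\frac\theta2$, so
$$|\nabla u_0|^2=\frac1{2\pi r},\qquad \partial_\theta u_0=0\ \text{ at }\theta=\pm\pi,\qquad \int_{B_R}|\nabla u_0|^2=R=\mathcal H^1(\Gamma_\infty\cap B_R).$$

The one deep ingredient of the proof, which we quote, is a theorem from A. Bonnet, G. David, *Cracktip is a global Mumford–Shah minimizer*, Astérisque 274 (2001).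

**Theorem (BD).** Let $G\subset\mathbb R^2$ be closed and $z\in W^{1,2}_{\rm loc}(\mathbb R^2\setminus G)$, and suppose that for some $R$ we have $G\setminus B_R=\Gamma_\infty\setminus B_R$ and $z=u_0$ off $B_R\cup\Gamma_\infty$. Then
$$\int_{B_R\setminus G}|\nabla z|^2+\mathcal H^1(G\cap B_R)\ \ge\ \int_{B_R}|\nabla u_0|^2+R. \tag{4}$$

Their topological condition on competitors concerns only pairs of points outside $B_R$ that are separated by $\Gamma_\infty$. It is void here, as $\mathbb R^2\setminus\Gamma_\infty$ is connected. The statement is invariant under isometries and under $u_0\mapsto-u_0$.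

A competitor to try by hand: for $R'<R$ remove the crack inside $B_{R'}$, put $z=0$ there, and add the circle $\partial B_{R'}$ to $G$. The left side of (4) is $(R-R')+(R-R')+2\pi R'=2R+(2\pi-2)R'$, which exceeds $2R$.

Note what (4) does not contain: a fidelity term, and a domain boundary. We want to use it near the tip only.

## 4. Where slicing alone stops, and where gluing alone stops

Replace the fidelity term by $\beta\int|v-g|^2$ with $\beta$ large. This only amounts to working in a large domain (Section 5). Suppose that near the tip the candidate is $w=u_0$ with datum $g=u_0$.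

**Slicing by circles.** The circle $\partial B_r$ meets the crack once, at $q_r=(-r,0)$. On it the reference pair pays $\int_{\partial B_r}|\nabla u_0|^2d\mathcal H^1+1=2$. A competitor that is $0$ on this circle and has no crack there pays
$$\beta\int_{\partial B_r}u_0^2\,d\mathcal H^1=\beta\cdot\frac{2r}\pi\cdot\pi r=2\beta r^2 .$$
For $r<\beta^{-1/2}$ this is less than $2$. So a circle-by-circle inequality is false near the tip: the jump of $u_0$ there is too small for the fidelity term to notice it.

**Gluing.** Inside $B_\rho$, with $\rho$ of order one, use (BD). If $v=u_0$ and $K=\Gamma_\infty$ near $\partial B_\rho$, then $(v,K)$ inside, continued by $(u_0,\Gamma_\infty)$ outside, is a competitor in (4), and we are done inside. In general $\phi=v-w$ does not vanish on $\partial B_\rho$. One interpolates, taking $z=u_0+\tilde\phi$ outside with $\tilde\phi(r,\theta)=(1-\frac{r-\rho}\varepsilon)^+\phi(\rho,\theta)$. If $\phi$ is smooth on $\partial B_\rho$ away from $q_\rho$, the cross term is, by Green's formula,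
$$2\int\nabla u_0\cdot\nabla\tilde\phi=-2\int_{\partial B_\rho}\partial_ru_0\,\phi\,d\mathcal H^1 .$$
It is *linear* in $\phi$, while the available budget, $\beta\int\phi^2$ and $\int|\nabla\phi|^2$, is quadratic. For instance, $\phi=s\sin\frac\theta2$ on $\partial B_\rho$ gives $2\int\partial_ru_0\,\phi=s\sqrt{2\pi\rho}$ against $\int_{\partial B_\rho}\phi^2=s^2\pi\rho$. For small $s$ the loss cannot be absorbed. This is the point at which gluing alone stops.

**The way past.** If $w$ is a critical point, the energy outside $B_\rho$ contains the same boundary term with the opposite sign: integrate $2\nabla w\cdot\nabla\phi$ by parts there. The two linear terms cancel exactly. The price is that integration by parts across the competitor's crack $K$ produces $2\int_K\partial_\nu w\,[\phi]$, again linear and without a sign. Three devices handle it.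

First, before integrating by parts, replace $\phi$ by $\tau(\phi)$, where $\tau$ is the identity near $0$ and *folds back to $0$* for larger values. The fidelity term pays for this replacement, because it changes $\phi$ only where $|\phi|\ge\delta$. The jumps $a$ of $\tau(\phi)$ are then at most $2\delta$.

Second, a piece of $K$ with jump $a$ now has the reduced price $1-2a|\partial_\nu w|$ per unit length. If $K$ is transversal to the circles, $\partial_\nu w$ is nearly the tangential derivative of $w$ along the circles, and this vanishes on the reference crack. If $K$ is tilted, it is longer than its projection. Combined, one point of $K$ on a circle is worth at least $1-4a^2-da$, where $d$ is its angular distance from the reference crack.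

Third, the deficit $4a^2+da$ is paid on the same circle. Between the reference crack and the point of $K$ the function $\phi$ is large, which pays $da$; beyond the point of $K$, $\phi$ starts from a value of modulus at least $a$, which pays $4a^2$. The second payment needs the fold. Suppose that the point of $K$ is close to the reference crack, that $\phi=0$ beyond it, and that between the two $v$ is the smooth continuation of $w$ through the reference crack, so that $|\phi|\approx2f$ there. Then the circle has a budget of order $\beta d$ only. Truncation of $\phi$ at level $\delta$ would give $a=\delta$, and the loss $4\delta^2$ would not be paid when $d$ is small. Folding gives $a=0$.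

## 5. Choosing the minimizer first: the datum $g=w-\beta^{-1}\Delta w$ and rescaling

For $\beta>0$ put
$$J_\beta(v,K)=\int_{\Omega\setminus K}|\nabla v|^2+\beta\int_\Omega|v-g|^2+\mathcal H^1(K). \tag{5}$$

**Proposition 2.** Let $\Omega=B_2$, $\Gamma_0=(-2,0]\times\{0\}$, $w=f(r)\sin(\theta/2)$, $\beta\ge10^5$, $g=w-\beta^{-1}\Delta w$. Then for all admissible $(v,K)$
$$J_\beta(v,K)\ \ge\ J_\beta(w,\Gamma_0)+\tfrac\beta4\int_\Omega|v-w|^2 .$$

The choice of $g$ makes $w$ satisfy $-\Delta w+\beta(w-g)=0$ off $\Gamma_0$. Together with the zero normal derivatives checked below, this makes $w$ critical for $J_\beta(\cdot,\Gamma_0)$.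

**Step: Proposition 2 gives the inequality of Theorem 1.** This step trades the large parameter $\beta$ for a large domain. Let $\beta=\lambda^2$ and $V(x)=\lambda^{1/2}v(x/\lambda)$, $G(x)=\lambda^{1/2}g(x/\lambda)$, $W(x)=\lambda^{1/2}w(x/\lambda)$. Then $\int|\nabla V|^2=\lambda^{-1}\lambda^2\int|\nabla v|^2$, $\int|V-G|^2=\lambda\cdot\lambda^2\int|v-g|^2$ and $\mathcal H^1(\lambda K)=\lambda\mathcal H^1(K)$. So $J(V,\lambda K)$ on $\lambda\Omega$ with datum $G$ equals $\lambda J_\beta(v,K)$, and $\int|V-W|^2=\lambda\beta\int|v-w|^2$. Also $W-\Delta W=\lambda^{1/2}(w-\lambda^{-2}\Delta w)(\cdot/\lambda)=G$. Here $W$ is the function $u$ of Theorem 1, and $\lambda\ge400$ gives $\beta\ge1.6\cdot10^5\ge 10^5$. Multiplying the inequality of Proposition 2 by $\lambda$ gives that of Theorem 1.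

**Step: elementary facts about $w$.** We collect the numbers used later. On $[1,2]$,
$$f'=\tfrac1{\sqrt{2\pi}}\big(1-\tfrac t2-\tfrac{t^2}2\big)=\tfrac1{\sqrt{2\pi}}(1-t)\big(1+\tfrac t2\big),\qquad f''=-\tfrac1{\sqrt{2\pi}}\big(\tfrac12+t\big).$$
At $r=1$ the values $f'=\frac1{\sqrt{2\pi}}$, $f''=-\frac1{2\sqrt{2\pi}}$ match those of $\sqrt{2r/\pi}$. So $f\in C^2((0,2])$, $f'\ge0$, $f'(2)=0$. For $\frac12\le r\le2$ we have:

* $f\ge f(\frac12)=\frac1{\sqrt\pi}\ge\frac12$ and $0\le f'\le f'(\frac12)=\frac1{\sqrt\pi}<1$.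
* $\frac f{2r}<1$: for $r\le1$ it equals $\frac1{\sqrt{2\pi r}}\le\frac1{\sqrt\pi}$, and for $r\ge1$ it is at most $\frac12f(2)<0.52$.

As $|\nabla w|^2=f'^2\sin^2\frac\theta2+(\frac f{2r})^2\cos^2\frac\theta2$, we get $|\nabla w|\le1$ for $r\ge\frac12$. Next, $\Delta w=(f''+\frac{f'}r-\frac f{4r^2})\sin\frac\theta2$. It is $0$ for $r<1$. For $1<r<2$ we have $f''\in[-0.6,-0.19]$, $\frac{f'}r\in[0,0.4]$, $\frac f{4r^2}\in[0,0.26]$, so the bracket lies in $[-0.86,0.21]$. Thus
$$|\nabla w|\le1\ \ (r\ge\tfrac12),\qquad |\Delta w|\le1,\qquad \partial_\theta w=0\ \text{ at }\theta=\pm\pi,\qquad \partial_rw=0\ \text{ at }r=2. \tag{6}$$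
Also $g$ is bounded, and $g=w=u_0$ on $B_1$. With $d=d(x)=\pi-|\theta|$, the angular distance to the crack,
$$r^{-1}|\partial_\theta w|=\tfrac f{2r}\cos\tfrac\theta2=\tfrac f{2r}\sin\tfrac d2\le\tfrac d2\qquad(\tfrac12\le r<2). \tag{7}$$
Finally $\nabla w\in L^2(\Omega)$, since $|\nabla u_0|^2=\frac1{2\pi r}$ is integrable near $0$.

## 6. Jumps of $SBV$ functions seen on slices

We recall what is needed from Ambrosio–Fusco–Pallara, *Functions of Bounded Variation and Free Discontinuity Problems* (2000), cited as AFP.

A function $\psi\in L^1(Q)$ is in $BV(Q)$ if its distributional gradient is a finite measure $D\psi$. Its approximate jump set $J_\psi$ consists of the points near which, on small scales, $\psi$ looks in the $L^1$ sense like two different constants $\psi^\pm$ on the two sides of a line with unit normal $\nu$; put $[\psi]=\psi^+-\psi^-$. The set $J_\psi$ is countably $\mathcal H^1$-rectifiable, i.e. contained in countably many $C^1$ curves up to an $\mathcal H^1$-null set. It is contained in the set $S_\psi$ of points where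 $\psi$ has no approximate limit, and $\mathcal H^1(S_\psi\setminus J_\psi)=0$. Finally $\psi\in SBV(Q)$ if $D\psi=\nabla\psi\,dx+[\psi]\nu\,\mathcal H^1\llcorner J_\psi$. For example, $\psi=\mathrm{sgn}(x_2)$ on a disc about $0$ has $D\psi=2e_2\,\mathcal H^1\llcorner\{x_2=0\}$.

* **(A1)** (AFP, Prop. 4.4) If $K$ is relatively closed in a bounded open $Q$, $\mathcal H^1(K)<\infty$ and $\psi\in L^\infty\cap W^{1,1}(Q\setminus K)$, then $\psi\in SBV(Q)$ and $\mathcal H^1(S_\psi\setminus K)=0$.
* **(A2)** (AFP, Thm 3.87) If $Q$ is a bounded Lipschitz domain, $\psi\in BV(Q)$ has a trace in $L^1(\partial Q)$, and $\int_Q\psi\,\mathrm{div}X+\int_QX\cdot dD\psi=\int_{\partial Q}(X\cdot n)\,\psi\,d\mathcal H^1$ for $X\in C^1(\bar Q;\mathbb R^2)$, with outer normal $n$.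
* **(A3)** (coarea formula, AFP, Thm 2.93) If $M$ is Borel, countably rectifiable, $\mathcal H^1(M)<\infty$, $\xi$ is Lipschitz and $C^1$, and $F$ is a bounded Borel function, then $\int_MF\,|\partial_T\xi|\,d\mathcal H^1=\int\sum_{p\in M\cap\xi^{-1}(\sigma)}F(p)\,d\sigma$, where $\partial_T$ is the derivative along the unit tangent of $M$. Example: for a segment of length $l$ making angle $\alpha$ with the first axis, $F=1$ and $\xi=x_1$, both sides are $l|\cos\alpha|$.

**Setting for this section.** $\Omega$ is bounded and open, $\Gamma\subset\Omega$ is the reference crack (relatively closed), $w$ the reference function, and $(v,K)$ is admissible with $\mathcal H^1(K)<\infty$, $v\in L^2(\Omega)$, $\nabla v\in L^2$. Put $\phi=v-w$ and $K'=K\cup\Gamma$. For $0<\delta\le\frac1{40}$ let $\tau$ be the odd function with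
$$\tau(s)=s\ (0\le s\le\delta),\qquad\tau(s)=2\delta-s\ (\delta\le s\le2\delta),\qquad\tau(s)=0\ (s\ge2\delta),$$
and $\psi=\tau(\phi)$. Then $|\tau'|\le1$ and $|\psi|\le\min(|\phi|,\delta)$.

A **foliated region** $U\subset\Omega$ is either an annulus $\{\rho_1<|x-x_0|<\rho_2\}$ with $\xi(x)=|x-x_0|$, or a tube around a curve with orthogonal $C^2$ coordinates $(s,t)$ and $\xi=s$ (these appear only in Section 11). The slices $S_\sigma=\xi^{-1}(\sigma)$ are circles, resp. segments normal to the curve. Let $e_2$ be a unit tangent to the slices and $e_1=\nabla\xi/|\nabla\xi|\perp e_2$. In all regions considered, $|\nabla\xi|^{-1}\ge\frac12$; locally there are $C^2$ coordinates $(\sigma,y)$ with $\sigma=\xi$; $w$ is $C^2$ on $U\setminus\Gamma$, with $w$ and $\nabla w$ bounded; $\Gamma\cap U$ is a $C^2$ arc; and each slice meets $\Gamma$ in exactly one point. The example to keep in mind is $U=\{\frac12<|x|<2\}$ with $\Gamma=\Gamma_0$, sliced by circles.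

**Lemma 1 (weighted Eilenberg inequality).** Let $A\subset U$ be Borel with $\mathcal H^1(A)<\infty$. Then
$$\int\sum_{p\in A\cap S_\sigma}|\nabla\xi(p)|^{-1}\,d\sigma\le\mathcal H^1(A),$$
and the integrand is measurable.

*Proof.* This replaces "projection does not increase length" in Proposition 1 and counts multiplicity. First let $A$ lie in a convex set on which $\xi$ is $c$-Lipschitz. Take successively finer countable Borel partitions $(A_i^k)_i$ of $A$ with diameters tending to $0$ as $k\to\infty$. The number $\sum_i1_{\xi(A_i^k)}(\sigma)$ of parts that meet $S_\sigma$ increases with $k$ to $\#(A\cap S_\sigma)$. The sets $\xi(A_i^k)$ are analytic, hence measurable, with measure at most $c\,\mathcal H^1(A_i^k)$. So the multiplicity is measurable and its integral is at most $c\,\mathcal H^1(A)$.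

In general, given $\varepsilon>0$, cover $U$ by countably many discs $B^k\subset U$ with $c_k=\sup_{B^k}|\nabla\xi|\le(1+\varepsilon)|\nabla\xi(p)|$ for all $p\in B^k$, and put $A_k=A\cap B^k\setminus\bigcup_{l<k}B^l$. Then
$$\int\sum_{A_k\cap S_\sigma}|\nabla\xi|^{-1}d\sigma\le\frac{1+\varepsilon}{c_k}\int\#(A_k\cap S_\sigma)\,d\sigma\le(1+\varepsilon)\mathcal H^1(A_k).$$
Sum over $k$ and let $\varepsilon\to0$. Measurability: multiplicities of Borel subsets of $A$ are measurable by the first part, and $|\nabla\xi|^{-1}$ is an increasing limit of nonnegative simple Borel functions. The same argument shows that $\sigma\mapsto\sum_{p\in A\cap S_\sigma}F(p)$ is measurable for every bounded Borel $F$ on $A$. $\square$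

By (A1) with $Q=U\setminus\Gamma$, $\psi\in SBV(U\setminus\Gamma)$ and $\mathcal H^1(J_\psi\setminus K)=0$. Indeed $\psi$ is bounded, $\nabla\psi=\tau'(\phi)\nabla\phi$, and $\nabla\phi\in L^2(U\setminus K')$. Put
$$M=J_\psi\cap K\setminus\Gamma,\qquad a=|[\psi]|\ \text{ on }M,\qquad a=0\ \text{ on }K\setminus M .$$
In particular $a=0$ on $K\cap\Gamma$, and $a\le2\delta$ everywhere.

**Lemma 2 (good slices).** For a.e. $\sigma$ the slice $S=S_\sigma$ has the following properties.

* (G1) $K\cap S$ is finite; $v$ (suitable representative) is $H^1$ on each component arc of $S\setminus K$, with derivative $e_2\cdot\nabla v$. So it has limits at the ends of the arcs.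
* (G2) $\mathcal H^1$-a.e. on $S\setminus K$ the traces of $v$ on $S$ from both sides equal this restriction.
* (G3) For every $p\in(K\setminus\Gamma)\cap S$, $a(p)$ is the absolute difference of the two one-sided limits of $\psi|_S$ at $p$.

*Proof.* *(G1), (G2).* We restrict a Sobolev function to lines. Finiteness follows from Lemma 1, since $|\nabla\xi|^{-1}\ge\frac12$. Cover $U\setminus K$ by (the interiors of) countably many closed coordinate rectangles contained in $U\setminus K$. In each, $v$ is $H^1$ in the coordinates $(\sigma,y)$, so for a representative and a.e. $\sigma$ the function $v(\sigma,\cdot)$ is absolutely continuous with derivative $\partial_yv\in L^2$. Two such representatives agree a.e. on overlaps, hence for a.e. $\sigma$ they agree a.e. in $y$, and by continuity everywhere. By Fubini $\int_{S\setminus K}|\nabla v|^2<\infty$ for a.e. $\sigma$. This is (G1). In a rectangle, $\sigma\mapsto v(\sigma,\cdot)\in L^2(dy)$ has a derivative in $L^2$, hence a continuous representative. Its value at $\sigma$ is the trace from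 both sides, and it agrees with $v(\sigma,\cdot)$ for a.e. $\sigma$. This is (G2).

*(G3).* We compute $D_y\psi$ in two ways. Cover $U\setminus\Gamma$ by countably many open coordinate rectangles $Q\subset U\setminus\Gamma$, and work in one of them in the coordinates $(\sigma,y)$; a $C^2$ diffeomorphism preserves $SBV$, the jump set and the one-sided values. Let $\hat\nu$ be the normal of $J_\psi$ in coordinates and $K_\sigma,M_\sigma$ the slices of $K\cap Q$, $M\cap Q$. For a.e. $\sigma$, $\psi(\sigma,\cdot)$ is piecewise $H^1$ with jumps $j_p$ at the finitely many $p\in K_\sigma$. For $\omega\in C_c^\infty(Q)$, integration by parts on slices and Fubini give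
$$-\int_Q\psi\,\partial_y\omega=\int_Q\omega\,\partial_y\psi+\int\sum_{p\in K_\sigma}j_p\,\omega(p)\,d\sigma .$$
On the other hand $\psi\in SBV(Q)$ and $\mathcal H^1(J_\psi\setminus K)=0$, so the left side is $\int_Q\omega\,\partial_y\psi+\int_{M\cap Q}[\psi]\hat\nu_y\,\omega\,d\mathcal H^1$. The map $(\sigma,y)\mapsto\sigma$ has tangential derivative of modulus $|\hat\nu_y|$ on $M$. By (A3) the last term is $\int\sum_{p\in M_\sigma}[\psi](p)\,\mathrm{sgn}(\hat\nu_y)\,\omega(p)\,d\sigma$; moreover $M_\sigma\cap\{\hat\nu_y=0\}=\emptyset$ for a.e. $\sigma$. Test with $\omega=\alpha(\sigma)\vartheta(y)$, with $\vartheta$ in a countable dense set. For a.e. $\sigma$ the finite measures $\sum_{K_\sigma}j_p\delta_p$ and $\sum_{M_\sigma}\pm[\psi](p)\delta_p$ coincide. Hence $|j_p|=a(p)$ for all $p\in K_\sigma$. $\square$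

**Lemma 3 (slicing inequality).** If $|\nabla w|\le L$ on $U\setminus\Gamma$ and $4L\delta\le1$, then
$$\mathcal H^1(K\cap U)-2\int_{M\cap U}|\partial_\nu w|\,a\,d\mathcal H^1\ \ge\ \int\ \sum_{p\in K\cap U\cap S_\sigma}\frac{1-4L^2a_p^2-2a_p|e_2\cdot\nabla w(p)|}{|\nabla\xi(p)|}\,d\sigma . \tag{8}$$
(On $K\cap\Gamma$, where $a_p=0$, the last product in the numerator is read as $0$.)

*Proof.* The point is that a tilted crack is longer than its projection, and that this surplus pays for the component of $\nabla w$ across the slices. On $M$ write $\nu=\nu_1e_1+\nu_2e_2$. Since $2aL\le4L\delta\le1$, the Cauchy–Schwarz inequality gives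
$$1\ \ge\ \sqrt{1-4a^2L^2}\,|\nu_2|+2aL|\nu_1| .$$
Also $|\partial_\nu w|\le L|\nu_1|+|e_2\cdot\nabla w||\nu_2|$ and $\sqrt{1-x}\ge1-x$ on $[0,1]$. The terms $2aL|\nu_1|$ cancel, and
$$1-2a|\partial_\nu w|\ \ge\ |\nu_2|\big(1-4L^2a^2-2a|e_2\cdot\nabla w|\big).$$
The tangent of $M$ is $\pm(-\nu_2e_1+\nu_1e_2)$, so $|\partial_T\xi|=|\nabla\xi||\nu_2|$. Integrating over $M$ and using (A3) gives the contribution of $M$ in (8). On $K\setminus M$ we have $a=0$, and Lemma 1 applies. $\square$

## 7. The energy outside $B_\rho$: flux identity and excess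

From here to the end of Section 10 we prove Proposition 2 and Theorem 1. Fix $(v,K)$ with $J_\beta(v,K)<\infty$; then $v\in L^2$, $\nabla v\in L^2$ and $\mathcal H^1(K)<\infty$. Use Section 6 with $\Gamma=\Gamma_0$, $\delta=\frac1{40}$, $U=\{\frac12<|x|<2\}$, $\xi=|x|$. Write $D_\rho=\{\rho<|x|<2\}$, $q_r=(-r,0)$ and
$$N(r)=\#(K\cap\partial B_r),\qquad A(r)=\int_{\partial B_r\setminus K'}|\nabla\phi|^2d\mathcal H^1,\qquad P(r)=\int_{\partial B_r}\phi^2d\mathcal H^1 .$$
These are in $L^1(\frac12,2)$, by Lemma 1 and Fubini. Only radii satisfying (G1)–(G3), with $A,P$ finite, are considered.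

**Lemma 4 (flux identity).** For a.e. $\rho\in(\frac12,1)$,
$$\int_{D_\rho\setminus K'}(\nabla w\cdot\nabla\psi+\psi\Delta w)\,dx=-\int_{M\cap D_\rho}\partial_\nu w\,[\psi]\,d\mathcal H^1-\int_{\partial B_\rho}\partial_rw\,\psi\,d\mathcal H^1. \tag{9}$$

*Proof.* The lemma integrates the linear term by parts; to have Lipschitz domains we cut the slit annulus in two. Choose $\alpha\in(-\frac\pi2,\frac\pi2)$ such that $K$ meets the ray $\{\theta=\alpha\}$ in an $\mathcal H^1$-null set. This holds for all but countably many $\alpha$, as the rays are disjoint off $0$ and $\mathcal H^1(K)<\infty$. The sectors $D_\rho\cap\{-\pi<\theta<\alpha\}$ and $D_\rho\cap\{\alpha<\theta<\pi\}$ are Lipschitz, and $\nabla w$ is $C^1$ up to their closures. Apply (A2) with $X=\nabla w$ in each and add. By (6) the normal component of $\nabla w$ vanishes on $\theta=\pm\pi$ and on $r=2$. On the ray the two traces of $\psi$ agree a.e., since near a.e. point of it $\psi$ is $H^1$, so these terms cancel; also $M$ meets the ray in a null set. On $\partial B_\rho$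 the outer normal is $-e_r$, and the trace of $\psi$ is the restriction, by (G2). $\square$

**Lemma 5 (exterior estimate).** Let $X_\rho$ be the difference of the $J_\beta$-energies of $(v,K)$ and $(w,\Gamma_0)$ in $D_\rho$, and let
$$b(r)=\int_{\partial B_r\setminus K'}\big(\tfrac14|\nabla\phi|^2+\tfrac\beta4\phi^2\big)d\mathcal H^1,\qquad \Sigma(r)=b(r)+\sum_{p\in K\cap\partial B_r}(1-4a_p^2-d_pa_p)-1. \tag{10}$$
Then $\Sigma\in L^1(\frac12,2)$, and for a.e. $\rho\in(\frac12,1)$
$$X_\rho\ \ge\ -2\int_{\partial B_\rho}\partial_rw\,\psi+\int_\rho^2\big(\tfrac14A+\Sigma\big)dr+\tfrac\beta2\int_{D_\rho}\phi^2. \tag{11}$$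

*Proof.* *First, expand.* Since $\beta(w-g)=\Delta w$,
$$X_\rho=\int_{D_\rho\setminus K'}\big(|\nabla\phi|^2+2\nabla w\cdot\nabla\phi+\beta\phi^2+2\phi\Delta w\big)+\mathcal H^1(K\cap D_\rho)-(2-\rho).$$

*Second, replace $\phi$ by $\psi$ in the linear terms, at the expense of fidelity.* The product $2\nabla w\cdot(\nabla\phi-\nabla\psi)=2(1-\tau'(\phi))\nabla w\cdot\nabla\phi$ vanishes a.e. where $|\phi|\le\delta$. Elsewhere, as $|1-\tau'|\le2$ and $|\nabla w|\le1$, it is
$$\ge-4|\nabla\phi|\ge-\tfrac12|\nabla\phi|^2-8\ge-\tfrac12|\nabla\phi|^2-8\delta^{-2}\phi^2 .$$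
Similarly $|2\Delta w(\phi-\psi)|\le2|\phi|1_{\{|\phi|\ge\delta\}}\le2\delta^{-1}\phi^2$. For $\delta=\frac1{40}$ we have $8\delta^{-2}+2\delta^{-1}=12880\le\frac\beta4$. So, with (9) and $|[\psi]|=a$,
$$X_\rho\ge\int_{D_\rho}\big(\tfrac12|\nabla\phi|^2+\tfrac34\beta\phi^2\big)-2\int_{\partial B_\rho}\partial_rw\,\psi+\Big[\mathcal H^1(K\cap D_\rho)-2\int_{M\cap D_\rho}|\partial_\nu w|a\Big]-(2-\rho). \tag{12}$$

*Third, slice the bracket.* By Lemma 3 with $L=1$ and $|\nabla\xi|=1$, and by (7), which gives $2a|e_2\cdot\nabla w|\le da$,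
$$[\dots]\ \ge\ \int_\rho^2\ \sum_{p\in K\cap\partial B_r}(1-4a_p^2-d_pa_p)\,dr. \tag{13}$$
Since $a\le2\delta\le\frac1{20}$ we always have $4a_p^2+d_pa_p\le0.01+\frac\pi{20}<0.17$. So $|\Sigma|\le b+N+1\in L^1$; measurability is in Lemma 1. Finally $\frac12A+\frac34\beta P=\frac14A+b+\frac\beta2P$, and $2-\rho=\int_\rho^21\,dr$. Inserting this and (13) in (12) gives (11). $\square$

## 8. What one circle pays

This section and the next use only $\beta\ge10^5$, $0<\delta\le\frac1{40}$ and $w=f(r)\sin(\theta/2)$ near the circles considered. Here the slicing proof of Proposition 1 returns, for circles of radius at least $\frac12$, where the jump $2f\ge1$ is not small.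

**Lemma 6 (circle lemma).** For a.e. $r$, $\Sigma(r)\ge0$. More precisely, writing $N=N(r)$, $q=q_r$:

* (a) $N\ge2$ implies $\Sigma\ge0.3N$; $N=0$ implies $\Sigma\ge1$; $N=1$ and $q\in K$ imply $\Sigma\ge0$.
* (b) If $K\cap\partial B_r=\{p\}$ with $p\ne q$, let $I$ be the open arc between $q$ and $p$ of angular length $d=d_p\in(0,\pi]$ (for $d=\pi$ the upper one), and $I^c=\partial B_r\setminus\bar I$. Then either (*exceptional*) $\Sigma\ge1$, or (*regular*) $|\phi|\ge\frac14$ on all of $I$ and $\Sigma\ge0$.

*Proof.* **Step 1: two elementary costs.** They measure what $\phi$ must pay along an arc of $\partial B_r\setminus(K\cup\{q\})$. With arclength derivative,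
$$\tfrac14\phi'^2+\tfrac\beta4\phi^2\ \ge\ \tfrac{\sqrt\beta}4|(\phi^2)'| .$$
If such an arc has length $\ge\frac\pi2$ and $|\phi|=m$ at one end, its contribution to $b$ is at least
$$\min\Big\{\tfrac\beta4\cdot\tfrac{m^2}4\cdot\tfrac\pi2,\ \tfrac{\sqrt\beta}4\cdot\tfrac34m^2\Big\}\ \ge\ 16m^2, \tag{14}$$
according to whether $|\phi|\ge\frac m2$ throughout or not. If along an arc $|\phi|$ passes from a value $\ge\frac12$ to a value $<\frac14$, the contribution is at least
$$\tfrac{\sqrt\beta}4\big(\tfrac14-\tfrac1{16}\big)=\tfrac{3\sqrt\beta}{64}\ \ge\ 2. \tag{15}$$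

**Step 2: part (a).** If $N\ge2$, then $\Sigma\ge0.83N-1\ge0.3N$. If $N=0$, $v$ is continuous at $q$ while $w$ jumps by $2f(r)\ge1$, so the limit of $|\phi|$ at $q$ is $\ge\frac12$ from one side. The arc $\partial B_r\setminus\{q\}$ has length $2\pi r\ge\frac\pi2$, so $b\ge4$ by (14), and $\Sigma\ge3$. If $K\cap\partial B_r=\{q\}$, then $a_q=d_q=0$ and $\Sigma=b\ge0$.

**Step 3: part (b).** Here the crack of the competitor is displaced from $q$ to $p$. Since $q\notin K$, $v$ is continuous at $q$, so the limit of $|\phi|$ at $q$ is $\ge\frac12$ from the side of $I^c$ or from the side of $I$.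

In the first case $I^c$ has angular length $\ge\pi$, hence length $\ge\pi r\ge\frac\pi2$, and $b\ge4$ by (14). So $\Sigma\ge4-0.17\ge1$: exceptional.

In the second case, if $|\phi|<\frac14$ somewhere on $I$, then $b\ge2$ by (15), and $\Sigma\ge2-0.17\ge1$: exceptional.

Otherwise $|\phi|\ge\frac14$ on $I$. As $I$ has length $rd\ge\frac d2$, it contributes at least $\frac\beta4\cdot\frac1{16}\cdot\frac d2=\frac{\beta d}{128}\ge\delta d$ to $b$. Let $s$ be the limit of $\phi$ at $p$ from $I^c$. The limit of $\phi$ from $I$ has modulus $\ge\frac14\ge2\delta$, where $\tau=0$. So by (G3) $a_p=|\tau(s)|\le\min(|s|,\delta)$. By (14) $I^c$ contributes $\ge16s^2\ge4a_p^2$. Thus $b\ge4a_p^2+\delta d\ge4a_p^2+d\,a_p$ and $\Sigma\ge0$. $\square$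

## 9. The energy inside $B_\rho$: gluing into the global cracktip

Write $E(v,K;B_\rho)=\int_{B_\rho\setminus K}|\nabla v|^2+\mathcal H^1(K\cap B_\rho)$.

**Lemma 7 (interior estimate).** For a.e. $\rho\in(\frac12,1)$ and every $\varepsilon\in(0,\frac12]$,
$$E(v,K;B_\rho)\ge E(u_0,\Gamma_\infty;B_\rho)+2\int_{\partial B_\rho}\partial_rw\,\psi-\varepsilon\Big(A(\rho)+\tfrac{20}3\Sigma(\rho)\Big)-\Big(\tfrac4\varepsilon+\delta^{-2}+32\delta\Big)P(\rho). \tag{16}$$

*Proof.* Let $q=q_\rho$; recall $w=u_0$ near $\partial B_\rho$.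

**Step 1: the boundary data $h$ and the extra cracks.** We choose what $(v,K)$ is glued to. Where $|\phi|$ is not small we put a crack on the circle itself. Let
$$C=\{x\in\partial B_\rho\setminus K':|\phi(x)|\ge\delta\}\cup(K\cap\partial B_\rho)\cup\{q\}.$$
As $K'\cap\partial B_\rho$ is finite and $\phi$ is continuous on $\partial B_\rho\setminus K'$, $C$ is closed, and by Chebyshev $\mathcal H^1(C)\le\delta^{-2}P(\rho)$. Define $h$ on $\partial B_\rho$ and a finite set $F\subset\partial B_\rho\setminus\{q\}$:

* In the regular case of Lemma 6(b): $F=\emptyset$, $h=\psi$ on $I^c$, and $h\equiv\tau(s)$ on $I$, where $\tau(s)$ is the limit of $\psi$ at $p$ from $I^c$. So $h$ does not jump at $p$. Here $I\subset C$, $\psi=0$ on $I$, and $\mathcal H^1(I)\le16\int_I\phi^2$, because $|\phi|\ge\frac14\ge2\delta$ on $I$.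
* In all other cases: $h=\psi$ and $F=(K\cap\partial B_\rho)\setminus\{q\}$.

By Lemma 6, $\#F\le\frac{10}3\Sigma(\rho)$. Indeed, if $N=0$, or $K\cap\partial B_\rho=\{q\}$, or in the regular case, $F=\emptyset$ and $\Sigma\ge0$. In the exceptional case $\#F=1\le\Sigma$. If $N\ge2$, $\#F\le N\le\frac{10}3\Sigma$.

In all cases $h$ is $H^1$ on the arcs of $\partial B_\rho\setminus(F\cup\{q\})$, $|h|\le\delta$, and $|h'|\le|\nabla\phi|$ a.e. Since $h-\psi$ vanishes off $I$ and has modulus $\le\delta$ on $I$, and $|\partial_rw|\le1$,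
$$\int_{\partial B_\rho}h^2\le(1+16\delta^2)P(\rho)\le2P(\rho),\qquad\Big|2\int_{\partial B_\rho}\partial_rw(h-\psi)\Big|\le32\,\delta\,P(\rho). \tag{17}$$

**Step 2: the competitor for (BD).** Let $\tilde\phi(r,\theta)=(1-\frac{r-\rho}\varepsilon)^+h(\theta)$ for $r\ge\rho$. Set $z=v$ in $B_\rho\setminus K$, $z=u_0+\tilde\phi$ outside $\bar B_\rho$, and
$$G=(K\cap\bar B_\rho)\cup(\Gamma_\infty\setminus B_\rho)\cup C\cup\{(r,\theta):\rho\le r\le\rho+\varepsilon,\ (\rho,\theta)\in F\}.$$
$G$ is closed, since $K\cap\bar B_\rho$ is compact. Off $\partial B_\rho$ it is clear that $z$ is $W^{1,2}_{\rm loc}$ away from $G$: outside, the only possible jumps are over $F$ and on $\Gamma_\infty$. Let $x\in\partial B_\rho\setminus G$. Near $x$ on the circle $|\phi|<\delta$, and in the regular case $x\in I^c$; so $h=\psi=\phi$ there. By (G2) the trace of $z$ from inside is $v$, and the trace from outside is $u_0+\phi=v$. They agree, so $z\in W^{1,2}_{\rm loc}(\mathbb R^2\setminus G)$. Since $\rho+\varepsilon<2$, (BD) applies with ball $B_2$: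
$$\int_{B_2\setminus G}|\nabla z|^2+\mathcal H^1(G\cap B_2)\ \ge\ \int_{B_2}|\nabla u_0|^2+2. \tag{18}$$

**Step 3: the cost of gluing.** We bound each new term in (18).

*Length.* $\mathcal H^1(G\cap B_2)\le\mathcal H^1(K\cap B_\rho)+(2-\rho)+\varepsilon\#F+\delta^{-2}P(\rho)$.

*Quadratic term.* As $\rho+\varepsilon\le2\rho$, the radial part of $\int|\nabla\tilde\phi|^2$ is at most $\varepsilon^{-2}\int_\rho^{\rho+\varepsilon}\frac r\rho\,dr\int_{\partial B_\rho}h^2\le\frac2\varepsilon\int_{\partial B_\rho}h^2\le\frac4\varepsilon P(\rho)$. The angular part is at most $\int_\rho^{\rho+\varepsilon}\frac\rho r\,dr\int_{\partial B_\rho}|h'|^2\le\varepsilon A(\rho)$.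

*Cross term.* Integrate by parts in the annular sectors cut out by $F\cup\{q\}$. The function $u_0$ is harmonic, $\partial_\theta u_0=0$ at $\theta=\pm\pi$, and $\tilde\phi=0$ at $r=\rho+\varepsilon$. On each of the $\#F$ cuts, of length $\varepsilon$, we have $|\nabla u_0|\le1$ and $|\tilde\phi|\le\delta$ on both sides. So
$$2\int\nabla u_0\cdot\nabla\tilde\phi\ \le\ -2\int_{\partial B_\rho}\partial_ru_0\,h+4\delta\varepsilon\#F .$$

**Step 4: insert.** Expand $|\nabla(u_0+\tilde\phi)|^2$ in (18) and subtract $\int_{B_2\setminus B_\rho}|\nabla u_0|^2+(2-\rho)$ from both sides: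
$$E(v,K;B_\rho)\ge E(u_0,\Gamma_\infty;B_\rho)+2\int_{\partial B_\rho}\partial_ru_0\,h-(1+4\delta)\varepsilon\#F-\varepsilon A(\rho)-\big(\tfrac4\varepsilon+\delta^{-2}\big)P(\rho).$$
On $\partial B_\rho$ we have $\partial_ru_0=\partial_rw$, and (17) replaces $h$ by $\psi$ at the cost $32\delta P$. Finally $(1+4\delta)\varepsilon\#F\le1.1\cdot\frac{10}3\varepsilon\Sigma\le\frac{20}3\varepsilon\Sigma$. This is (16). $\square$

## 10. Averaging over the radius, and the end of Theorem 1

**Step 1: add the two estimates; the linear terms cancel.** Since $g=w=u_0$ in $B_\rho$ and $K\cap\partial B_\rho$ is finite, for a.e. $\rho\in(\frac12,1)$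
$$J_\beta(v,K)-J_\beta(w,\Gamma_0)=X_\rho+E(v,K;B_\rho)-E(u_0,\Gamma_\infty;B_\rho)+\beta\int_{B_\rho}\phi^2 .$$
Add (11) and (16). The terms $\pm2\int_{\partial B_\rho}\partial_rw\,\psi$ disappear. With $T=A+\frac{20}3\Sigma\ge0$ we have $\frac14A+\Sigma\ge0.15\,T$, and $\delta^{-2}+32\delta\le1601$. Since $\frac14A+\Sigma\ge0$ we may drop the radii in $(1,2)$:
$$J_\beta(v,K)-J_\beta(w,\Gamma_0)\ \ge\ 0.15\int_\rho^1T\,dr+\tfrac\beta2\int_\Omega\phi^2-\varepsilon T(\rho)-\big(\tfrac4\varepsilon+1601\big)P(\rho). \tag{19}$$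

**Step 2: average so that the integral of $T$ absorbs $\varepsilon T(\rho)$.** A single radius could be bad: $T(\rho)$ may be large there. Take $\varepsilon=(\rho-\frac12)/20\le\frac12$, multiply (19) by the probability density $8(\rho-\frac12)$ on $(\frac12,1)$, and integrate. By Fubini
$$\int_{1/2}^18(\rho-\tfrac12)\int_\rho^1T\,dr\,d\rho=\int_{1/2}^14(r-\tfrac12)^2T(r)\,dr .$$
The weight of $-T(\rho)$ is $8(\rho-\frac12)\varepsilon=0.4(\rho-\frac12)^2$. That of $-P(\rho)$ is at most $8(\rho-\frac12)\cdot\frac{80}{\rho-1/2}+4\cdot1601=640+6404$. Therefore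
$$J_\beta(v,K)-J_\beta(w,\Gamma_0)\ge\int_{1/2}^1(0.6-0.4)(\rho-\tfrac12)^2T\,d\rho+\tfrac\beta2\int_\Omega\phi^2-7044\int_{1/2}^1P\,d\rho .$$
As $\int_{1/2}^1P\,d\rho\le\int_\Omega\phi^2$ and $7044\le\frac\beta4$, the right side is at least $\frac\beta4\int_\Omega\phi^2$. This proves Proposition 2. $\square$

**Step 3: Theorem 1.** By Section 5 the inequality of Theorem 1 holds, so $(u,\Gamma)$ is minimizing.

*Reduced.* Let $\Gamma'\subsetneq\Gamma$ be relatively closed with $u$ extending to $H^1_{\rm loc}(\Omega\setminus\Gamma')$. The set $\Gamma\setminus\Gamma'$ is nonempty and relatively open in $\Gamma$, and $0$ is not isolated in $\Gamma$. So some disc centered at a point of $\Gamma\setminus\{0\}$, contained in $\Omega$ and not containing $0$, misses $\Gamma'$. In it $u$ (determined a.e., as $\Gamma$ has measure zero) has the jump $2\lambda^{1/2}f(|x|/\lambda)>0$ across a segment, so it is not $H^1$ there: a contradiction.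

*Uniqueness.* If $(v,K)$ is minimizing, the inequality gives $v=u$ a.e. If a point of $\Gamma\setminus\{0\}$ were not in $K$, then $v$ would be $H^1$ in a disc about it, while $u$ jumps there. So $K\supset\Gamma\setminus\{0\}$, and $K\supset\Gamma$ since $K$ is relatively closed. If $K\ne\Gamma$, then $(v,K)$ is not reduced, since $v$ extends to $u\in H^1_{\rm loc}(\Omega\setminus\Gamma)$.

*Blow-up.* $\Gamma_{0,r}=(-2\lambda/r,0]\times\{0\}$ coincides with $\Gamma_\infty$ on every fixed compact set for small $r$. So the blow-up limit at $0\in\Gamma$ is the closed half-line $\Gamma_\infty$ with endpoint at the origin. Such data exist. $\blacksquare$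

## 11. Prescribed arcs with all end-points crack-tips (Theorem 2)

The plan is the same: near each tip the previous two sections apply without change, and along the arcs circles are replaced by normal segments. The only new effect is curvature.

**Step 1: normalization and the reference function.** We build $w$ with the right tips, zero normal derivative on the crack, and jump bounded below. After a dilation by a fixed factor $\mu$ we may assume that the discs $B_4(x_i)\subset\Omega$ about the end-points $x_i$ are disjoint and that $\Gamma_*\cap B_4(x_i)$ is a radius. Parametrize the arcs by arclength, $\gamma_j:[0,\ell_j]\to\Omega$; then $\ell_j\ge8$. The normals $n_j$ are $C^2$; let $\kappa_j$ be the curvatures. Choose $\eta<\frac18$ so that $(s,t)\mapsto\gamma_j(s)+tn_j(s)$ is a $C^2$ diffeomorphism on $[0,\ell_j]\times[-2\eta,2\eta]$, with disjoint images contained in $\Omega$, and $|\kappa_j|\cdot2\eta\le\frac12$. The signed distance $t$ is $C^2$ on the images.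

Let $u_i$ be the cracktip function with tip $x_i$ and crack $\Gamma_*\cap B_4(x_i)$, an isometric copy of $\pm u_0$, with the sign such that $u_i>0$ on the side $t>0$. Let $\chi_i=\chi(|x-x_i|)$ be smooth, $0\le\chi\le1$, $\chi=1$ on $[0,1]$, $\chi=0$ on $[2,\infty)$. Let $\zeta=\zeta(|t|)$ be a smooth cutoff, $0\le\zeta\le1$, $\zeta=1$ for $|t|\le\frac\eta2$, $\zeta=0$ for $|t|\ge\eta$ and outside the tubes. The ends $s=0,\ell_j$ of the tubes, where $\zeta\,\mathrm{sgn}(t)$ may be discontinuous, lie in the discs $B_{1/2}(x_i)$, where $1-\sum\chi_i=0$. Set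
$$w=\sum_i\chi_iu_i+\Big(1-\sum_i\chi_i\Big)\zeta\,\mathrm{sgn}(t). \tag{20}$$
Then $w$ has compact support in $\Omega$, $w=u_i$ on $B_1(x_i)$, and outside $\bigcup B_{1/2}(x_i)$ it is $C^2$ up to both sides of $\Gamma_*$. Off the tips its normal derivative vanishes on $\Gamma_*$: radial cutoffs have zero normal derivative on a radius, so do the $u_i$, and $\zeta\,\mathrm{sgn}(t)$ is locally constant on each side near $t=0$. At distance $\ge\frac12$ from the tips the traces on $\Gamma_*$ are $\pm f_*$ with $f_*=\chi_i\sqrt{2r/\pi}+1-\chi_i$ near $x_i$ ($r=|x-x_i|$) and $f_*=1$ elsewhere; so $f_*\ge\frac1{\sqrt\pi}\ge\frac12$. Let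
$$L=\max\Big(1,\ \sup_{\Omega\setminus\bigcup B_{1/2}(x_i)}|\nabla w|\Big),\qquad \Lambda=\sup_{\Omega\setminus\bigcup B_{1/2}(x_i)}|\Delta w| .$$
Since $\Delta w=0$ in $B_1(x_i)$, $g=w-\beta^{-1}\Delta w\in L^\infty$. We shall show that for all large $\beta$ and all admissible $(v,K)$
$$J_\beta(v,K)\ \ge\ J_\beta(w,\Gamma_*)+\tfrac\beta4\int_\Omega|v-w|^2 . \tag{21}$$

**Step 2: (21) implies Theorem 2.** Let $\Omega$, $\Gamma_*$ denote the sets after dilation by $\mu$, and let $\beta=(\lambda/\mu)^2$. The computation of Section 5 with $\lambda/\mu$ in place of $\lambda$ turns (21) into $J(V,\cdot)\ge J(u,\cdot)+\frac14\int|V-u|^2$ on $\lambda$ times the original domain, with $u(x)=(\lambda/\mu)^{1/2}w(\mu x/\lambda)$ and the datum $u-\Delta u$. So the pair with this $u$ and the dilated crack is minimizing. The jump of $w$ is nonzero on $\Gamma_*$ except at the end-points, which are not isolated in $\Gamma_*$. So Step 3 of Section 10 applies verbatim, with the end-points in place of $0$, and gives that the pair is reduced and is the only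 reduced minimizing pair. Near each end-point $\Gamma_*$ is a straight segment, so the blow-up limit there is a closed half-line with endpoint at the origin. It remains to prove (21).

**Step 3: set-up.** Fix $(v,K)$ with $J_\beta(v,K)<\infty$. Use Section 6 with $\Gamma=\Gamma_*$ and $\delta\le\min(\frac1{40},\frac1{4L})$; let $\eta'\le\frac\eta2$. Both are fixed in Step 6. The constants $C,C_1$ depend only on $\Gamma_*,w,\eta$. Let $D_\rho=\Omega\setminus\bigcup_i\bar B_\rho(x_i)$, $\frac12<\rho<1$. After an isometry (possibly a reflection, which changes the sign of $u_0$) each tip is in the situation of Sections 8–9: $x_i=0$, $\Gamma_*\cap B_1=\Gamma_\infty\cap B_1$, $w=u_0$ on $B_1$. Let $A_i,P_i,N_i,\Sigma_i$ be the corresponding functions of $r\in(\frac12,1)$.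

**Step 4: flux identity.** We need the analogue of (9): for a.e. $\rho\in(\frac12,1)$
$$\int_{D_\rho\setminus K'}(\nabla w\cdot\nabla\psi+\psi\Delta w)=-\int_{M\cap D_\rho}\partial_\nu w\,[\psi]-\sum_i\int_{\partial B_\rho(x_i)}\partial_rw\,\psi . \tag{22}$$
By (A1), $\psi\in SBV(D_{1/2}\setminus\Gamma_*)$. Cover the compact set $\bar D_\rho\cap\mathrm{supp}\,w$ by finitely many small discs $B^k$, with closures in $\Omega\setminus\bigcup\bar B_{1/2}(x_i)$, in which $D_\rho\setminus\Gamma_*$ consists of at most two Lipschitz pieces. These are discs away from $\Gamma_*\cup\bigcup\partial B_\rho(x_i)$, or centered on this set. At a crossing of $\Gamma_*$ with $\partial B_\rho(x_i)$, which is perpendicular, the two pieces are roughly quarter discs. Let $\zeta_k\in C_c^\infty(B^k)$ with $\sum_k\zeta_k=1$ near $\bar D_\rho\cap\mathrm{supp}\,w$. On each piece $\zeta_k\nabla w$ is $C^1$ up to the boundary, vanishes near $\partial B^k$, and has zero normal component on $\Gamma_*$. Apply (A2) to $\psi$ and $\zeta_k\nabla w$ on each piece, use (G2)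 on $\partial B_\rho(x_i)$, where the outer normal is $-e_r$, and sum over pieces and $k$. The terms $\psi\nabla\zeta_k\cdot\nabla w$ add up to $0$. This is (22).

**Step 5: expansion of the exterior excess.** We repeat the first half of Lemma 5. Let $X_\rho$ be the excess of $J_\beta$ in $D_\rho$. Where $|\phi|>\delta$, now
$$2\nabla w\cdot(\nabla\phi-\nabla\psi)\ge-4L|\nabla\phi|\ge-\tfrac12|\nabla\phi|^2-8L^2\delta^{-2}\phi^2,\qquad |2\Delta w(\phi-\psi)|\le2\Lambda\delta^{-1}\phi^2 .$$
So if $\frac\beta4\ge8L^2\delta^{-2}+2\Lambda\delta^{-1}$,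
$$X_\rho\ge\int_{D_\rho}\big(\tfrac12|\nabla\phi|^2+\tfrac34\beta\phi^2\big)-2\sum_i\int_{\partial B_\rho(x_i)}\partial_rw\,\psi+\int_{K\cap D_\rho}(1-2|\partial_\nu w|a)\,d\mathcal H^1-\mathcal H^1(\Gamma_*\cap D_\rho), \tag{23}$$
where $|\partial_\nu w|a$ is read as $0$ on $K\setminus M$. The integrand on $K$ is $\ge1-4L\delta\ge0$, so we may keep only the parts of $K$ that lie in disjoint regions of our choice.

**Step 6: two families of regions.** We apply Lemma 3 in each.

*(i) Annuli* $\{\rho<|x-x_i|<1\}$. There $|\nabla w|\le1$, so (13) holds with $r$ running up to $1$, and Lemma 6 holds for $\beta\ge10^5$.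

*(ii) Tubes* $T_j=\{\gamma_j(s)+tn_j(s):1<s<\ell_j-1,\ |t|<\eta'\}$, with $\xi=s$. They are disjoint from each other and from the discs $\bar B_1(x_i)$. Indeed, for $1<s<4$ the arc is the radius $\Gamma_*\cap B_4(\gamma_j(0))$, so the normal segment at $s$ has distance $s>1$ from $\gamma_j(0)$; the same holds at the other end. In all remaining cases $\gamma_j(s)\notin B_4(x_i)$, and the segment has distance $\ge4-\eta'>1$ from $x_i$.

In $T_j$ put $d=|t|$ and $\Theta=1-\kappa_jt$ (up to the sign convention for $\kappa_j$). Then $\Theta\in[\frac12,\frac32]$, $|\Theta-1|\le Cd$, $dx=\Theta\,ds\,dt$, the coordinate lines are orthogonal, and $|\nabla\xi|^{-1}=\Theta$. Also $e_2\cdot\nabla w=w_t$ with $|w_t|\le Cd$, since $w_t=0$ on $t=0$ and $w$ is $C^2$ up to both sides. As $a\le2\delta\le\frac1{20}$,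
$$\Theta\big(1-4L^2a^2-2a|w_t|\big)\ge1-Cd-\tfrac32\big(4L^2a^2+2aCd\big)\ge1-C_1a^2-C_1d ,$$
and Lemma 3 gives
$$\mathcal H^1(K\cap T_j)-2\int_{M\cap T_j}|\partial_\nu w|a\ \ge\ \int_1^{\ell_j-1}\sum_p(1-C_1a_p^2-C_1d_p)\,ds. \tag{24}$$
Here $d_p$ is charged even when $a_p=0$; that is the effect of curvature. The constant $C_1$ does not depend on $\delta,\eta'$. **Now fix $\delta$ and $\eta'$** so small that $4C_1\delta^2+C_1\eta'\le\frac14$. Then each summand in (24) is at least $\frac34$.

**Step 7: what one normal segment pays.** This is the counterpart of Lemma 6.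

**Lemma 8 (segment lemma).** For a.e. $s\in(1,\ell_j-1)$, let $N$ be the number of points of $K$ on the segment and
$$b=\int_{-\eta'}^{\eta'}\big(\tfrac14|\nabla\phi|^2+\tfrac\beta4\phi^2\big)\Theta\,dt\ \ge\ \tfrac18\int_{-\eta'}^{\eta'}(\phi_t^2+\beta\phi^2)\,dt .$$
Then
$$\Sigma_j^*(s):=b+\sum_p(1-C_1a_p^2-C_1d_p)-1\ \ge\ 0\qquad\text{if }\beta\ge\beta_1(\Gamma_*,w,\delta,\eta').$$

*Proof.* We have $\frac18(\phi_t^2+\beta\phi^2)\ge\frac{\sqrt\beta}8|(\phi^2)_t|$. As in (14), an interval of length $l$ free of points of $K\cup\Gamma_*$ with $|\phi|=m$ at one end contributes at least $\min\{\frac{\beta l}{32},\frac{3\sqrt\beta}{32}\}m^2$ to $b$. As in (15), an interval on which $|\phi|$ passes from a value $\ge\frac12$ to a value $<\frac14$ contributes at least $\frac{\sqrt\beta}8\cdot\frac3{16}$.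

* $N\ge2$: $\Sigma_j^*\ge\frac34N-1\ge0$.
* $N=0$: $v$ is continuous at $t=0$, where $w$ jumps by $2f_*\ge1$. So $|\phi|\ge\frac12$ at $0^+$ or $0^-$, and $b\ge1$ for large $\beta$, using an interval of length $\eta'$.
* $N=1$, $p\in\Gamma_*$: $a_p=d_p=0$, so $\Sigma_j^*=b\ge0$.
* $N=1$, $p$ at $t=d\in(0,\eta')$ (the other sign is symmetric): again $|\phi|\ge\frac12$ at $0^-$ or at $0^+$. If $|\phi(0^-)|\ge\frac12$, or if $|\phi(0^+)|\ge\frac12$ and $|\phi|<\frac14$ somewhere on $(0,d)$, then $b\ge1$ for large $\beta$, and $\Sigma_j^*\ge\frac34$. Otherwise $|\phi|\ge\frac14$ on $(0,d)$, which contributes at least $\frac\beta8\cdot\frac1{16}\cdot d=\frac{\beta d}{128}$. If $d>\frac{\eta'}2$, this is $\ge1$ for large $\beta$, and again $\Sigma_j^*\ge\frac34$. If $d\le\frac{\eta'}2$, it is $\ge C_1d$ for large $\beta$. The limit of $\phi$ at $p$ from $(0,d)$ has modulus $\ge\frac14\ge2\delta$, so by (G3) $a_p=|\tau(s_0)|\le|s_0|$, with $s_0$ the limit of $\phi$ from $t>d$. The interval $(d,\eta')$, of length $\ge\frac{\eta'}2$, contributes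 $\ge C_1s_0^2\ge C_1a_p^2$ for large $\beta$. So $\Sigma_j^*\ge0$.

All thresholds on $\beta$ depend only on $\Gamma_*,w,\delta,\eta'$. $\square$

**Step 8: the exterior estimate.** We collect the contributions. Each arc loses a length $\rho$ at each end, so $\mathcal H^1(\Gamma_*\cap D_\rho)=\sum_i(1-\rho)+\sum_j(\ell_j-2)$. In (23) keep $K$ in the annuli and tubes. Of $\frac12|\nabla\phi|^2+\frac34\beta\phi^2$ use $\frac14|\nabla\phi|^2+\frac\beta4\phi^2$ for the functions $b$ there, keep a further $\frac14|\nabla\phi|^2$ in the annuli, and keep $\frac\beta2\phi^2$ everywhere. With Lemma 8, for large $\beta$,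
$$X_\rho\ \ge\ -2\sum_i\int_{\partial B_\rho(x_i)}\partial_rw\,\psi+\sum_i\int_\rho^1\big(\tfrac14A_i+\Sigma_i\big)dr+\tfrac\beta2\int_{D_\rho}\phi^2 . \tag{25}$$

**Step 9: interior estimate and averaging.** Lemma 7 holds at each $x_i$ with the same $\rho$ and $\varepsilon$: its proof uses only $(v,K)$ in $\bar B_\rho(x_i)$, the identity $w=u_0$ near the circle, and Lemma 6. Since $g=w=u_i$ on $B_1(x_i)$,
$$J_\beta(v,K)-J_\beta(w,\Gamma_*)=X_\rho+\sum_i\Big[E(v,K;B_\rho(x_i))-E(u_i,\Gamma_*;B_\rho(x_i))+\beta\int_{B_\rho(x_i)}\phi^2\Big].$$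
Insert (25) and (16). The boundary terms cancel. With $T_i=A_i+\frac{20}3\Sigma_i\ge0$,
$$J_\beta(v,K)-J_\beta(w,\Gamma_*)\ge\sum_i\Big[0.15\int_\rho^1T_i\,dr-\varepsilon T_i(\rho)-\big(\tfrac4\varepsilon+\delta^{-2}+32\delta\big)P_i(\rho)\Big]+\tfrac\beta2\int_\Omega\phi^2 .$$
Take $\varepsilon=(\rho-\frac12)/20$ and integrate against the density $8(\rho-\frac12)$ on $(\frac12,1)$. The terms in $T_i$ sum to $\int_{1/2}^1(0.6-0.4)(\rho-\frac12)^2T_i\,d\rho\ge0$, as in Section 10. Hence
$$J_\beta(v,K)-J_\beta(w,\Gamma_*)\ge\tfrac\beta2\int_\Omega\phi^2-\big(640+4(\delta^{-2}+32\delta)\big)\sum_i\int_{1/2}^1P_i\,d\rho\ \ge\ \tfrac\beta4\int_\Omega\phi^2$$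
for all $\beta\ge\beta_0(\Gamma_*,w,\delta,\eta')$, because the discs are disjoint and so $\sum_i\int_{1/2}^1P_i\,d\rho\le\int_\Omega\phi^2$. This is (21), and Theorem 2 holds with $\lambda_0=\mu\sqrt{\beta_0}$. $\blacksquare$
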